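
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Cantor sets and spaces of irrationals with unique midpoints\\ in Hilbert and Euclidean spaces}


\begin{abstract}
A metric space has the unique midpoint property if any two distinct points $x,y$ are equidistant from exactly one point of the space. We show that the Cantor set $2^{\mathbb N}$ and the space of irrationals $\mathbb N^{\mathbb N}$ both occur as subspaces with this property of the Hilbert space $\ell^2$, and also of the Euclidean space $\mathbb R^n$ for every $n\ge 65$. Neither occurs in $\mathbb R^1$. The Hilbert space construction is short and uses topological groups that are vector spaces over $\mathbb F_3$. The Euclidean one combines a planar difference set modulo $13$ with inner products prescribed through digit expansions.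
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $(X,\rho)$ be a metric space. A \emph{midpoint} of two distinct points $x,y\in X$ is a point $p\in X$ with $\rho(x,p)=\rho(y,p)$; nothing is required of the common value. The space has the \emph{unique midpoint property}, or UMP, if any two distinct points have exactly one midpoint. A metrizable space has UMP if it admits a compatible metric with UMP.

If $X$ is a subset of a Euclidean or Hilbert space with the induced metric, the midpoints of $x$ and $y$ are the points of $X$ on the hyperplane that bisects the segment $xy$ perpendicularly. So UMP says that \emph{the bisecting hyperplane of any two distinct points of $X$ meets $X$ in exactly one point}. An interval of the line has UMP. So do the three vertices of an equilateral triangle, where the midpoint of two vertices is the third. The usual Cantor set in $[0,1]$ does not, since the only candidate for a midpoint of $0$ and $1$ is $\frac12$. Nor do the irrationals, since the only candidate for $\sqrt2$ and $-\sqrt2$ is $0$.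

M. Ito, H. Ohta and J. Ono proved that $D^{\mathbb N}$ has UMP for every discrete space $D$ of cardinality at most $\mathfrak c$; in particular $2^{\mathbb N}$ and $\mathbb N^{\mathbb N}$ have compatible metrics with UMP. The survey \cite{survey} asks whether such a metric can be found among the most familiar ones: is there a subspace of some $\mathbb R^n$, or of the separable Hilbert space $\ell^2$, that is homeomorphic to $2^{\mathbb N}$ or to $\mathbb N^{\mathbb N}$ and has UMP in the induced metric?

It is not obvious what to guess. As $x$ and $y$ move, their bisecting hyperplane moves continuously, and it must always hit exactly one point of a set that is full of gaps. On the line this is impossible (Theorem~\ref{thm:line}). In $\ell^2$ there is room for a very symmetric example. In finite dimension there is less room, but the answer is still positive.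

\subsection{Results}

Throughout, $\mathbb N=\{1,2,\dots\}$, and $\ell^2(\kappa)$ is the real Hilbert space with an orthonormal basis of cardinality $\kappa$, so that $\ell^2=\ell^2(\aleph_0)$.

\begin{theorem}\label{thm:hilbert}
Let $D$ be a discrete space with $2\le |D|\le\mathfrak c$ and let $\kappa=\max(\aleph_0,|D|)$. Then $\ell^2(\kappa)$ contains a subspace homeomorphic to $D^{\mathbb N}$ whose norm metric has UMP. In particular $\ell^2$ contains such copies of $2^{\mathbb N}$ and of $\mathbb N^{\mathbb N}$. Conversely, if $D$ is discrete and $D^{\mathbb N}$ has UMP, then $|D|\le\mathfrak c$.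
\end{theorem}

\begin{theorem}\label{thm:euclid}
For every $n\ge 65$, the space $\mathbb R^n$ contains a subspace homeomorphic to $2^{\mathbb N}$, and one homeomorphic to $\mathbb N^{\mathbb N}$, whose Euclidean metric has UMP.
\end{theorem}

\begin{theorem}\label{thm:line}
If $X\subset\mathbb R$ is Polish, $|X|\ge2$, and the usual metric on $X$ has UMP, then $X$ is an interval. In particular $X$ is homeomorphic neither to $2^{\mathbb N}$ nor to $\mathbb N^{\mathbb N}$.
\end{theorem}

We do not decide which $n$ with $2\le n\le 64$ work.

Section~\ref{sec:line} proves Theorem~\ref{thm:line} and Section~\ref{sec:hilbert} proves Theorem~\ref{thm:hilbert}. The remaining sections prove Theorem~\ref{thm:euclid}. Section~\ref{sec:plan} explains the plan on a set of seven points, Sections~\ref{sec:digits}--\ref{sec:real} construct the ingredients, and Section~\ref{sec:proof} verifies UMP.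

\subsection{Facts recalled}\label{sec:facts}

A space is \emph{Polish} if it is separable and completely metrizable, and \emph{zero-dimensional} if it has a base of sets that are both closed and open. A $G_\delta$ set is a countable intersection of open sets. A $G_\delta$ subset of a Polish space is Polish, and a Polish subspace of a metrizable space is a $G_\delta$ in it. We use the following two characterizations \cite[Theorems 7.4 and 7.7]{kechris}.
\begin{itemize}
\item (Brouwer) Every nonempty compact metrizable zero-dimensional space without isolated points is homeomorphic to $2^{\mathbb N}$.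
\item (Alexandrov--Urysohn) Every nonempty Polish zero-dimensional space all of whose compact subsets have empty interior is homeomorphic to $\mathbb N^{\mathbb N}$.
\end{itemize}

\section{The line}\label{sec:line}

\begin{proof}[Proof of Theorem~\ref{thm:line}]
The only real number equidistant from $x\ne y$ is $\frac{x+y}2$, so $X$ contains $\frac{x+y}2$ whenever it contains $x$ and $y$. By continuity the closure $J=\overline X$ has the same property. Then $J$ is convex. Indeed, if $x<z<y$ with $x,y\in J$ and $z\notin J$, then the component $(s,t)$ of $\mathbb R\setminus J$ containing $z$ is bounded, its endpoints lie in $J$, and so $\frac{s+t}2\in J\cap(s,t)$, a contradiction. Thus $J$ is a closed interval, nondegenerate because $|X|\ge2$.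

It remains to see that $X$ contains the interior of $J$. Since $X$ is Polish, it is a dense $G_\delta$ in $J$. Let $p$ be an interior point of $J$ and let $O=(p-\varepsilon,p+\varepsilon)\subset J$. The set $(X\cap O)\setminus\{p\}$ and its reflection in $p$ are dense $G_\delta$ subsets of $O$, so by Baire's theorem they have a common point $x$. Then $x$ and $2p-x$ are distinct points of $X$, and their midpoint $p$ lies in $X$. Hence $\operatorname{int}J\subset X\subset J$, and $X$ is an interval. A nondegenerate interval is connected with more than one point, so it is not zero-dimensional, whereas $2^{\mathbb N}$ and $\mathbb N^{\mathbb N}$ are.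
\end{proof}

Completeness is needed: the rationals are closed under midpoints, so $\mathbb Q\subset\mathbb R$ has UMP and is not an interval.

\section{Hilbert space}\label{sec:hilbert}

\subsection{Nine points}

The equilateral triangle has UMP because the three points of $\mathbb F_3$ satisfy $x+y+p=0$ when they are distinct: the third point is $-(x+y)$, the algebraic midpoint $\frac{x+y}2$ in $\mathbb F_3$. The next case shows the whole idea.

\begin{example}\label{ex:nine}
The plane $\mathbb F_3^2$ has four lines through the origin, the kernels of
\[
\chi_1(z)=z_1,\quad \chi_2(z)=z_2,\quad \chi_3(z)=z_1+z_2,\quad \chi_4(z)=z_1-z_2 .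
\]
Each nonzero vector $g$ lies on exactly one of them, which is $\{0,g,-g\}$. Choose distinct positive weights $w_1,\dots,w_4$ with sum $W$, let $\omega=e^{2\pi i/3}$, and put
\[
f(x)=\bigl(\sqrt{w_j}\,\omega^{\chi_j(x)}\bigr)_{j\le4}\in\mathbb C^4 .
\]
Since $|1-\omega|^2=|1-\omega^2|^2=3$, for $x\ne y$ we get $|f(x)-f(y)|^2=3(W-w_j)>0$, where $\ker\chi_j$ is the line through $x-y$. The weights are distinct, so this distance tells us exactly which line contains $x-y$, that is, $x-y$ up to sign; and the distance is $0$ only if $x-y=0$. Hence, for $x\ne y$ and any $p$, the points $f(x)$ and $f(y)$ are equidistant from $f(p)$ iff $x-p=\pm(y-p)$. The plus sign is impossible, and the minus sign means $2p=x+y$, i.e.\ $p=-(x+y)$. So $f(\mathbb F_3^2)$ has UMP, and the midpoint of two points is the third point of the affine line through them.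
\end{example}

Thus we want a metric on a vector space over $\mathbb F_3$ in which the distance from $x$ to $p$ determines $x-p$ up to sign and nothing more. A vector is determined up to sign by the set of functionals that kill it, and one number can record that whole set if the weights decrease fast enough. For infinite $D$ one more point needs care: countably many functionals need not describe the topology of $D^{\mathbb N}$. We therefore add further open subgroups. A subgroup contains $g$ iff it contains $-g$, so they do no harm.

\subsection{Proof of Theorem~\ref{thm:hilbert}}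

\emph{The group.} If $D$ is finite, then $D^{\mathbb N}$ and $\mathbb F_3^{\mathbb N}$ are both homeomorphic to $2^{\mathbb N}$ by Brouwer's theorem, so we may assume $D=\mathbb F_3$, embedded in $\mathbb F_3^{\mathbb N}$ as the first coordinate axis. If $D$ is infinite, then, because $\dim_{\mathbb F_3}\mathbb F_3^{\mathbb N}=\mathfrak c$, the span of $|D|$ elements of a basis is a linear subspace of $\mathbb F_3^{\mathbb N}$ of cardinality $|D|$. We identify the set $D$ with it, \emph{keeping the discrete topology}. In both cases $G=D^{\mathbb N}$, with the product topology, is a topological group, and algebraically it is a linear subspace of $\mathbb F_3^{\mathbb N\times\mathbb N}$. We write $g=(g_m(n))_{m,n}$ with $g_m\in D$.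

\emph{The subgroups.} Let $K_1,K_2,\dots$ enumerate the following countable family of subgroups of $G$:
\begin{itemize}
\item the kernels of all functionals $\chi(g)=\sum_{m,n}\chi_{m,n}g_m(n)$, where $(\chi_{m,n})$ is a finitely supported family in $\mathbb F_3$;
\item $L_n=\{g:\ g_1=\dots=g_n=0\}$ for $n\in\mathbb N$.
\end{itemize}
Membership in any $K_j$ depends on finitely many of the coordinates $g_m\in D$. So each $K_j$ contains some $L_n$; hence it is open, and $|G/K_j|\le|G/L_n|=|D|^n\le\kappa$.

\emph{Claim. If $g,h\in G$ lie in the same $K_j$'s, then $h=\pm g$.} If $g=0$, all coordinate functionals vanish at $g$, hence at $h$, and $h=0$. Otherwise choose $\mu\in\mathbb N\times\mathbb N$ with $g(\mu)\ne0$; then $h(\mu)\neq0$. For $\nu\in\mathbb N\times\mathbb N$ the functional $z\mapsto g(\mu)z(\nu)-g(\nu)z(\mu)$ vanishes at $g$, hence at $h$. So $h(\nu)=\lambda g(\nu)$, where $\lambda=h(\mu)/g(\mu)\in\{1,-1\}$ does not depend on $\nu$.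

\emph{The embedding.} Let $\mathcal H=\bigoplus_j\ell^2(G/K_j)$. It has an orthonormal basis of cardinality at most $\aleph_0\cdot\kappa=\kappa$, so it embeds isometrically in $\ell^2(\kappa)$. Writing $e_{x+K_j}$ for the basis vectors of $\ell^2(G/K_j)$, put
\begin{equation}\label{eq:f}
f(x)=\bigl(2^{-j}e_{x+K_j}\bigr)_j,\qquad
\|f(x)-f(y)\|^2=2\sum_j4^{-j}\,\mathbf 1[x-y\notin K_j].
\end{equation}
The map $f$ is injective because $\bigcap_nL_n=0$. If $x_k\to x$ in $G$, then for each $j$ eventually $x_k-x\in K_j$, because $K_j$ is open, so $\|f(x_k)-f(x)\|\to0$. Conversely, if $\|f(x_k)-f(x)\|\to0$, then for every $n$ eventually $x_k-x\in L_n$, which means $x_k\to x$. So $f$ is a homeomorphism onto its image.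

\emph{UMP.} Let $x\ne y$ and $p$ be in $G$. Since $4^{-j}>\sum_{m>j}4^{-m}$, a sum $\sum_j4^{-j}t_j$ with $t_j\in\{0,1\}$ determines all the $t_j$. By \eqref{eq:f}, $\|f(x)-f(p)\|=\|f(y)-f(p)\|$ iff $x-p$ and $y-p$ lie in the same $K_j$'s. By the Claim, and because subgroups are closed under negation, this holds iff $x-p=\pm(y-p)$. Since $x\neq y$, it holds iff $2p=x+y$, i.e.\ $p=-(x+y)$. This is exactly one point of $G$.

\emph{The converse.} Let $(X,\rho)$ have UMP and at least two points; let $p\ne q$ be points of $X$. If distinct $x,y$ satisfied $\rho(p,x)=\rho(p,y)$ and $\rho(q,x)=\rho(q,y)$, then $p$ and $q$ would both be midpoints of $x$ and $y$. So $x\mapsto(\rho(p,x),\rho(q,x))\in\mathbb R^2$ is injective, and $|X|\le\mathfrak c$. If $|D|\ge2$, we take $X=D^{\mathbb N}$ and get $|D|\le|D^{\mathbb N}|\le\mathfrak c$; if $|D|\le1$, there is nothing to prove. \qed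

\begin{remark}[The shortest answer for the Cantor set]
For $G=\mathbb F_3^{\mathbb N}$ let $\chi_1,\chi_2,\dots$ enumerate its continuous characters into $\mathbb F_3$, that is, the finitely supported functionals, and let $\omega=e^{2\pi i/3}$. Then
\[
\bigl\{(2^{-j}\omega^{\chi_j(x)})_j:\ x\in\mathbb F_3^{\mathbb N}\bigr\}\subset\ell^2(\mathbb C)
\]
is a Cantor set with UMP; as a real Hilbert space, $\ell^2(\mathbb C)$ is isometric to $\ell^2$. The squared distances are $3\sum_j4^{-j}\mathbf 1[\chi_j(x-y)\ne0]$, and the Claim used only the functionals, so the argument for UMP applies verbatim. The map is continuous and injective on a compact space, so the subgroups $L_n$ are not needed.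
\end{remark}

\begin{remark}[Why $\mathbb F_3$]
If the same construction is run over $\mathbb F_r$, $r$ prime, the Claim gives $h=\lambda g$ with $\lambda\in\mathbb F_r^{*}$. The points equidistant from $x\ne y$ are then $p=y+(x-y)/(1-\lambda)$ with $\lambda\ne0,1$, and there are exactly $r-2$ of them. Uniqueness singles out $r=3$.
\end{remark}

\section{Finite dimension: the plan}\label{sec:plan}

The construction above spends new coordinates on each functional, so it does not fit into any $\mathbb R^n$. In finite dimension we use a different mechanism. We show it first on seven points.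

\subsection{Seven points}\label{sec:seven}

If all points of $X$ lie on one sphere centered at the origin, then
\begin{equation}\label{eq:sphere}
|x-p|=|y-p|\iff\langle x,p\rangle=\langle y,p\rangle ,
\end{equation}
so UMP is a statement about a Gram matrix. The off-diagonal entries of a Gram matrix can be prescribed at will, because any finite symmetric matrix becomes positive definite when its diagonal entries are replaced by one large constant.

\begin{example}\label{ex:seven}
In $\mathbb Z_7$ let $\Delta=\{1,2,4\}$. The differences of distinct elements are $\pm1,\pm2,\pm3$, each nonzero residue occurring once. So for $i\neq j$ there is exactly one $k=k(i,j)$ with $i-k,\,j-k\in\Delta$, and $k\ne i,j$ because $0\notin\Delta$. Also $-\Delta=\{6,5,3\}$ is disjoint from $\Delta$, and together they contain all nonzero residues. So every pair $\{i,k\}$ of distinct indices can be ordered in exactly one way with $i-k\in\Delta$. We then call $k$ its apex. Identify $\mathbb Z_7$ with $\{0,\dots,6\}$, and let $x_0,\dots,x_6\in\mathbb R^7$ have the Gram matrix with diagonal entries $t$ and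
\[
\langle x_i,x_k\rangle=1+(\text{apex of }\{i,k\}),\qquad i\ne k,
\]
where $t>7$ is so large that the matrix is positive definite. Let $i\ne j$. The point $x_i$ is not a midpoint of $x_i$ and $x_j$, since $\langle x_i,x_i\rangle=t>7\ge\langle x_j,x_i\rangle$; nor is $x_j$. For $l\ne i,j$ we have $\langle x_i,x_l\rangle=\langle x_j,x_l\rangle$ iff the pairs $\{i,l\}$ and $\{j,l\}$ have the same apex. A common apex is an element of both pairs, hence it is $l$; so this happens iff $l=k(i,j)$. Thus these seven points have UMP. For instance, the midpoint of $x_0$ and $x_1$ is $x_6$, because $0-6=1$ and $1-6=2$ lie in $\Delta$.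
\end{example}

\subsection{From points to clusters}

To obtain an uncountable set we replace the points by \emph{clusters} $X_i=\{x_i(a):a\in C\}$ on one sphere, all parametrized by the same space $C$. The combinatorics decides which cluster contains the midpoint of two given points. Inside that cluster, exactly one parameter must solve an equation. Four difficulties arise.

\emph{Points of two different clusters.} Let $k$ be the apex for $i,j$ and let $a,b$ be arbitrary parameters. We need exactly one $c\in C$ with $\langle x_i(a),x_k(c)\rangle=\langle x_j(b),x_k(c)\rangle$. If the two inner products are (constant)${}+\varphi(a)+\gamma h(c)$ and (the same constant)${}+\varphi(b)+\gamma'h(c)$, the equation is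
\[
h(c)=\frac{\varphi(b)-\varphi(a)}{\gamma-\gamma'} .
\]
So we need functions $\varphi,h$ on $C$ such that $h$ is injective and takes all the values $(\varphi(b)-\varphi(a))/d$ for the relevant integers $d$. For sets full of gaps this is possible with digits. If the values of $\varphi$ have digits $0,1$ in some large base, then differences have digits $0,\pm1$. For example, $0.101\ldots-0.011\ldots$ is the number with digits $1,-1,0,\dots$, with no carrying. With four values of $\gamma$, namely $1,2,3,4$, the denominators are $\pm1,\pm2,\pm3$, and the values to be attained by $h$ have digits in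
\begin{equation}\label{eq:F}
F=\bigl\{0,\ \pm\tfrac13,\ \pm\tfrac12,\ \pm1\bigr\}.
\end{equation}
So we parametrize $C$ by digit sequences in $F$, with $h$ reading these digits directly and $\varphi$ reading them through a binary code. The code makes $\varphi$ injective as well, which is needed next.

\emph{Points of the same cluster.} The pairs inside $X_i$ need a midpoint too, and we put it in another specified cluster. In $\mathbb Z_7$ every pair of indices already has an apex and a prescribed role, so no pair is free for this new purpose. We therefore use $\mathbb Z_{13}$ and a set $\Delta$ of four residues. There the nonzero residues $\pm5$ and $\pm6$ are not in $\Delta\cup-\Delta$, and the pairs $\{i,i+5\}$ do the job.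

\emph{No midpoint inside the cluster itself.} We achieve positive definiteness by large diagonal blocks in the Gram matrix, so we do not prescribe the inner products within $X_i$. Instead we let $x_i(a)$ have a dominant coordinate $\lambda q(a)$, where $q(C)\subset\mathbb R$ is so lacunary that no point of it is close to being the midpoint of two others.

\emph{The irrationals.} By design $h$ is a bijection from $C$ onto the set of all sums $\sum k_n\theta^n$ with $k_n\in F$, where $1/\theta$ is the base. This set is compact in $\mathbb R$. To obtain $\mathbb N^{\mathbb N}$ we discard no sequence, but give the parameter set $F^{\mathbb N}$ a finer topology. This is done by enriching the alphabet, so that the digit estimates survive.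

\section{Digit spaces}\label{sec:digits}

\subsection{Definition and two examples}

\begin{definition}
Let $F$ be the set \eqref{eq:F}. A \emph{digit space} consists of a finite set $A$ with $|A|\le8$, a map $\pi:A\to F$, and a set $C\subset A^{\mathbb N}$ such that $a\mapsto(\pi(a_n))_n$ is a bijection from $C$ onto $F^{\mathbb N}$. The \emph{lift} of $b\in F^{\mathbb N}$ is the unique $a\in C$ with $\pi(a_n)=b_n$ for all $n$. We give $C$ the topology induced from the product topology of $A^{\mathbb N}$.
\end{definition}

The simplest digit space is $A=F$, $\pi=\mathrm{id}$, $C=F^{\mathbb N}$; by Brouwer's theorem $C\cong2^{\mathbb N}$. For the second example split the digit $0$ into two letters $0_0$ and $0_1$. So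
\[
A=(F\setminus\{0\})\cup\{0_0,0_1\},\qquad \pi(0_\sigma)=0,\qquad \pi(f)=f\ \text{ for } f\in F\setminus\{0\}.
\]
A zero will carry as its label the parity of the position of the next nonzero digit; for instance $(1,0,0,\tfrac12,0,0,-1,\dots)$ becomes $(1,0_0,0_0,\tfrac12,0_1,0_1,-1,\dots)$, because the nonzero digits after the two runs of zeros stand at positions $4$ and $7$. Zeros with no nonzero digit after them will get the label $0$. Formally, let $\overline C\subset A^{\mathbb N}$ be the set of all $a$ such that
\begin{quote}
whenever $a_n=0_\sigma$, either $a_{n+1}=0_\sigma$, or $a_{n+1}\in F\setminus\{0\}$ and $\sigma\equiv n+1\pmod 2$.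
\end{quote}
Let $E$ be the set of those $a\in\overline C$ that are eventually constant with value $0_1$, and put $C=\overline C\setminus E$.

\begin{lemma}\label{lem:irr}
This $C$ is a digit space, all compact subsets of $C$ have empty interior in $C$, and $C\cong\mathbb N^{\mathbb N}$.
\end{lemma}

\begin{proof}
\emph{Bijectivity.} Let $b\in F^{\mathbb N}$. In a point of $\overline C$ over $b$, the zeros of one run carry the same label. If the run is followed by a nonzero digit at position $m$, that label is $m\bmod2$. If the run is infinite, the label is $0$ or $1$, and $1$ is excluded in $C$. So there is at most one lift. Conversely, labeling finite runs in this way and an infinite final run by $0$ gives a point of $C$.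

\emph{Polish and zero-dimensional.} The condition defining $\overline C$ restricts pairs of neighboring letters, so $\overline C$ is closed in $A^{\mathbb N}$. The set $E$ is countable. Hence $C$ is a $G_\delta$ in a compact metrizable zero-dimensional space. It is nonempty because $(1,1,\dots)\in C$.

\emph{Compact subsets have empty interior.} For a finite word $w$ let $[w]$ be the set of sequences in $A^{\mathbb N}$ that begin with $w$. Let $O$ be a nonempty relatively open subset of $C$. Choose a prefix $u$ of a point of $O$ with $C\cap[u]\subset O$. We extend $u$ to a word $w$ ending in the letter $1$ such that $w111\cdots\in C$. If $u$ is empty or ends in a nonzero letter, append $1$. If $u$ ends in $0_\sigma$, append zero or one further letters $0_\sigma$ and then $1$, so that the $1$ stands at a position congruent to $\sigma$ modulo $2$. Now consider the sequences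
\[
w\,\underbrace{0_1\cdots0_1}_{m}\,1\,1\,1\cdots,\qquad m\ge1,\quad |w|+m+1\ \text{odd}.
\]
They lie in $C\cap[w]\subset O$, since the digit after the run of zeros stands at the odd position $|w|+m+1$. As $m\to\infty$ they converge in $A^{\mathbb N}$ to $w0_10_1\cdots\in E$, which is not in $C$. So no compact subset of $C$ contains $O$. The theorem of Alexandrov and Urysohn gives $C\cong\mathbb N^{\mathbb N}$.
\end{proof}

From now on we treat all digit spaces at once. Theorem~\ref{thm:euclid} will follow from:

\begin{proposition}\label{prop:main}
For every digit space $C$, the space $\mathbb R^{65}$ contains a subspace $X$ that is a topological sum of $13$ copies of $C$ and whose Euclidean metric has UMP.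
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:euclid} from Proposition~\ref{prop:main}]
Since $\mathbb R^{65}$ is isometric to a subspace of $\mathbb R^n$ for $n\ge65$, it suffices to treat $n=65$. For $C=F^{\mathbb N}$ the sum of $13$ copies of $C$ is a compact metrizable zero-dimensional space without isolated points, so it is homeomorphic to $2^{\mathbb N}$. For the digit space of Lemma~\ref{lem:irr} the sum is Polish and zero-dimensional. A compact subset of it meets each copy of $C$ in a compact set, which has empty interior. So the sum is homeomorphic to $\mathbb N^{\mathbb N}$.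
\end{proof}

\subsection{Three functions}

Fix a digit space $(A,\pi,C)$. Let
\[
\theta=\frac1{100\cdot3^7},\qquad w:A\to\{1,3,3^2,\dots,3^7\}\ \text{injective},\qquad \varepsilon:F\to\{0,1\}^3\ \text{injective with }\varepsilon(0)=000 .
\]
These injections exist because $|A|\le8$ and $|F|=7$. For $a\in C$ let $e(a)\in\{0,1\}^{\mathbb N}$ be the concatenation $\varepsilon(\pi(a_1))\,\varepsilon(\pi(a_2))\cdots$. Put
\[
q(a)=\sum_{n\ge1}w(a_n)\theta^n,\qquad
h(a)=\sum_{n\ge1}\pi(a_n)\theta^n,\qquad
\varphi(a)=\sum_{n\ge1}e_n(a)\theta^n .
\]
The formula for $q$ makes sense, and we use it, on all of $A^{\mathbb N}$. As planned, $h$ and $\varphi$ serve to solve equations, and $q$ serves to avoid midpoints inside a cluster.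

\begin{lemma}\label{lem:q}
If $a,a'\in A^{\mathbb N}$ agree at all indices less than $n$, then
\begin{equation}\label{eq:lead}
\bigl|\,q(a)-q(a')-\theta^n\bigl(w(a_n)-w(a'_n)\bigr)\bigr|\le0.02\,\theta^n .
\end{equation}
If in addition $a_n\ne a_n'$, then $|q(a)-q(a')|\ge1.98\,\theta^n$. The map $q$ is a homeomorphism of $A^{\mathbb N}$ onto a subset of $(0,1)$.
\end{lemma}

\begin{proof}
Values of $w$ differ by less than $3^7$, so the left side of \eqref{eq:lead} is at most $\sum_{m>n}3^7\theta^m=3^7\theta\cdot\theta^n/(1-\theta)=\frac{0.01}{1-\theta}\theta^n\le0.02\,\theta^n$. Distinct values of $w$ differ by at least $2$, which gives the second claim; hence $q$ is injective. It is continuous, being a uniformly convergent series of functions of single coordinates, and $A^{\mathbb N}$ is compact, so $q$ is an embedding. Finally $0<q\le\sum_{n\ge1}3^7\theta^n\le0.02$.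
\end{proof}

The letters were given powers of $3$ as weights because a set of powers of $3$ contains no approximate midpoints: if $u<v<z$ are powers of $3$, then $z-v\ge2v>2(v-u)$. The next lemma says that $q$ repeats this pattern at all scales.

\begin{lemma}\label{lem:gaps}
If $a,b,c\in A^{\mathbb N}$ and $q(a)<q(c)<q(b)$, then one of the numbers $q(c)-q(a)$, $q(b)-q(c)$ is at least twice the other. Consequently, for all $a,b,c\in A^{\mathbb N}$,
\begin{equation}\label{eq:third}
\bigl||q(a)-q(c)|-|q(b)-q(c)|\bigr|\ge\tfrac13|q(a)-q(b)| .
\end{equation}
\end{lemma}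

\begin{proof}
Let $g=q(c)-q(a)$, $g'=q(b)-q(c)$, and let $n$ be the first index at which $a,b,c$ do not all agree. We use Lemma~\ref{lem:q} throughout.
\begin{itemize}
\item If $a_n=b_n\ne c_n$, then $g+g'=q(b)-q(a)\le0.02\,\theta^n$, while $g,g'\ge1.98\,\theta^n$. This is impossible.
\item If $c_n=a_n\ne b_n$, then $g\le0.02\,\theta^n$ and $g'\ge1.98\,\theta^n$, so $g'\ge2g$. If $c_n=b_n\ne a_n$, then in the same way $g\ge2g'$.
\item If $a_n,b_n,c_n$ are distinct, then \eqref{eq:lead} and $q(a)<q(c)<q(b)$ give $w(a_n)<w(c_n)<w(b_n)$, because the differences of these weights are at least $2$ in absolute value. Then $w(b_n)\ge3w(c_n)$ and $w(a_n)\ge1$, so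
\[
g\le\theta^n\bigl(w(c_n)-1+0.02\bigr),\qquad
g'\ge\theta^n\bigl(w(b_n)-w(c_n)-0.02\bigr)\ge\theta^n\bigl(2w(c_n)-0.02\bigr),
\]
and hence $g'\ge2g$.
\end{itemize}
Now \eqref{eq:third}. If $q(c)$ is not strictly between $q(a)$ and $q(b)$, the left side equals $|q(a)-q(b)|$. Otherwise we may assume $q(a)<q(c)<q(b)$ by symmetry. If, say, $g'\ge2g$, then $3(g'-g)=(g'+g)+2(g'-2g)\ge g+g'=|q(a)-q(b)|$; the other case is symmetric.
\end{proof}

\begin{lemma}\label{lem:digits}
Let $v=(1,\varphi,h)^{T}:C\to\mathbb R^3$.
\begin{enumerate}
\item[(a)] $|v(a)-v(b)|\le5\,|q(a)-q(b)|$ for $a,b\in C$.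
\item[(b)] $0\le\varphi\le\frac1{99}$ and $|h|\le\frac1{99}$ on $C$.
\item[(c)] $\varphi$ and $h$ are injective on $C$, and $\varphi(c)=0$ for exactly one $c\in C$.
\item[(d)] If $a,b\in C$ and $d\in\{\pm1,\pm2,\pm3\}$, there is exactly one $c\in C$ with $h(c)=\dfrac{\varphi(b)-\varphi(a)}d$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $a\neq b$ first differ at index $n$. The digits $\pi(a_m)$ and $\pi(b_m)$ agree for $m<n$, so the binary sequences $e(a)$ and $e(b)$ agree in their first $3(n-1)$ entries. Hence
\[
|h(a)-h(b)|\le\sum_{m\ge n}2\theta^m\le4\theta^n,\qquad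
|\varphi(a)-\varphi(b)|\le\sum_{m\ge3n-2}\theta^m\le2\theta^{3n-2}\le2\theta^n,
\]
so $|v(a)-v(b)|\le\sqrt{20}\,\theta^n\le5\,\theta^n\le5|q(a)-q(b)|$ by Lemma~\ref{lem:q}.

(b) All terms of $\varphi$ are nonnegative, and both $\varphi$ and $|h|$ are at most $\sum_{n\ge1}\theta^n=\theta/(1-\theta)\le\frac1{99}$.

(c) Distinct elements of $F$ differ by at least $\frac16$. If two sequences in $F^{\mathbb N}$ first differ at $n$, the corresponding sums $\sum b_m\theta^m$ differ by at least $\frac16\theta^n-\sum_{m>n}2\theta^m\ge(\frac16-4\theta)\theta^n>0$. Since $a\mapsto(\pi(a_n))_n$ is injective on $C$, so is $h$. Likewise, binary sequences that first differ at $n$ have sums differing by at least $\theta^n-\sum_{m>n}\theta^m>0$, and $e(a)$ determines $(\pi(a_n))_n$ because $\varepsilon$ is injective. So $\varphi$ is injective. Finally $\varphi(c)=0$ iff $e(c)=0$, iff $\pi(c_n)=0$ for all $n$, iff $c$ is the lift of $(0,0,\dots)$.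

(d) The right side is $\sum_nk_n\theta^n$ with $k_n=(e_n(b)-e_n(a))/d\in F$. So the lift of $(k_n)$ is a solution, and it is the only one by (c).
\end{proof}

Part (d) uses that every sequence in $F^{\mathbb N}$ has a lift in $C$. This is why, in the irrational case, we changed the topology rather than the set of digit sequences.

\section{The prescribed inner products}\label{sec:inner}

\subsection{A difference set modulo 13}

Let $I=\mathbb Z_{13}=\{0,\dots,12\}$ and $\Delta=\{1,2,4,10\}$. The differences of distinct elements of $\Delta$ are
\[
\pm(2-1)=\pm1,\quad \pm(4-2)=\pm2,\quad \pm(4-1)=\pm3,\quad \pm(10-1)=\mp4,\quad \pm(10-2)=\mp5,\quad \pm(10-4)=\pm6,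
\]
so each nonzero residue occurs exactly once. Hence for $i\ne j$ in $I$ there is exactly one $k=:k(i,j)$ with $i-k\in\Delta$ and $j-k\in\Delta$: the ordered pair $(i-k,j-k)$ must be the only pair in $\Delta\times\Delta$ with difference $i-j$. Since $0\notin\Delta$, we have $k(i,j)\neq i,j$.

Moreover $-\Delta=\{12,11,9,3\}$ is disjoint from $\Delta$, and $\Delta\cup-\Delta=\{\pm1,\pm2,\pm3,\pm4\}$. So every edge, i.e.\ two-element subset of $I$, has exactly one of the following types. To each edge we attach an integer, its \emph{constant}.
\begin{itemize}
\item \emph{Type 1:} $\{i,k\}$ with $i-k\in\Delta$. This holds for exactly one ordering of the edge; $k$ is its \emph{apex}, and the constant is $1+k$.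
\item \emph{Type 2:} $\{i,i+5\}$, with constant $14+i$.
\item \emph{Type 3:} $\{i,i+6\}$, with constant $27+i$.
\end{itemize}
In types 2 and 3 the element $i$ is determined by the edge, since $5\ne-5$ and $6\neq-6$. In the constants, $i$ and $k$ stand for their representatives in $\{0,\dots,12\}$. So the three types have constants in $[1,13]$, $[14,26]$ and $[27,39]$, respectively.

\begin{lemma}\label{lem:star}
Let $l,i,j\in I$ be distinct. The edges $\{l,i\}$ and $\{l,j\}$ have the same constant iff $l=k(i,j)$.
\end{lemma}

\begin{proof}
Distinct edges with the same constant must be of type 1 with the same apex. The apex belongs to both edges, so it is their only common vertex $l$. Then $i-l,j-l\in\Delta$, i.e.\ $l=k(i,j)$. Conversely, if $l=k(i,j)$, both edges are of type 1 with apex $l$.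
\end{proof}

\subsection{The inner products}

Put $(\gamma_1,\gamma_2,\gamma_4,\gamma_{10})=(1,2,3,4)$, so that each $\delta\in\Delta$ has its own nonzero coefficient $\gamma_\delta$. For $i\neq k$ we now specify the inner product $B_{ik}(a,c)$ that the points with parameter $a$ in cluster $i$ and parameter $c$ in cluster $k$ are to have:
\begin{align}
\text{type 1, }i=k+\delta,\ \delta\in\Delta:\qquad& B_{ik}(a,c)=(1+k)+\varphi(a)+\gamma_\delta h(c),\label{eq:B1}\\
\text{type 2, }k=i+5:\qquad& B_{ik}(a,c)=(14+i)+(1+\varphi(a))\,\varphi(c),\label{eq:B2}\\
\text{type 3, }k=i+6:\qquad& B_{ik}(a,c)=(27+i)+\varphi(a)+\varphi(c).\label{eq:B3}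
\end{align}
Each edge is covered in exactly one of its two orderings; for the other ordering we put $B_{ki}(c,a)=B_{ik}(a,c)$.

Type 1 places the midpoints of points from different clusters, as described in Section~\ref{sec:plan}. Type 2 places the midpoints of pairs within one cluster. It must work in one direction only: as a function of $a$, the expression $(1+\varphi(a))\varphi(c)$ is constant for exactly one $c$, the zero of $\varphi$, and injective for every other $c$, whereas as a function of $c$ it is injective for every $a$, thanks to the summand $1$. Type 3 edges have nothing to do, so they only need to cause no ties.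

By Lemma~\ref{lem:digits}(b), $B_{ik}$ differs from the constant of $\{i,k\}$ by at most $\frac1{99}+\frac4{99}$, $\frac{100}{99}\cdot\frac1{99}$ and $\frac2{99}$ in the three cases, so
\begin{equation}\label{eq:quarter}
\bigl|B_{ik}(a,c)-\text{constant of }\{i,k\}\bigr|<\tfrac14,\qquad B_{ik}(a,c)<40 .
\end{equation}
Moreover, each $B_{ik}(a,c)$ is a linear combination of $1,\varphi(a),\varphi(c),h(a),h(c),\varphi(a)\varphi(c)$, with coefficients that do not depend on $a$ and $c$. So with $v=(1,\varphi,h)^T$ there are real $3\times3$ matrices $N_{ik}$, $i\ne k$, with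
\begin{equation}\label{eq:bilinear}
B_{ik}(a,c)=v(a)^TN_{ik}\,v(c),\qquad N_{ki}=N_{ik}^T .
\end{equation}

\section{Realization in dimension 65}\label{sec:real}

The bilinear form \eqref{eq:bilinear} allows us to realize the inner products in finite dimension: $13$ blocks of size $3$ give dimension $39$. Two further dimensions per cluster, $26$ in all, carry the lacunary coordinate $q$ and a coordinate that puts the point on the sphere.

\begin{proposition}\label{prop:real}
There are $R>0$ and maps $x_i:C\to\mathbb R^{65}$, $i\in I$, such that, with $X_i=x_i(C)$:
\begin{enumerate}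
\item[(A)] $|x_i(a)|=R$ for all $i$ and $a$;
\item[(B)] $\langle x_i(a),x_k(c)\rangle=B_{ik}(a,c)<40$ for $i\ne k$ and all $a,c$;
\item[(C)] $\langle x_i(a),x_i(b)\rangle>40$ for all $i,a,b$;
\item[(D)] $|x_i(a)-x_i(c)|\ne|x_i(b)-x_i(c)|$ for all $i$, all $a\ne b$ and all $c$;
\item[(E)] each $x_i:C\to X_i$ is a homeomorphism, the sets $X_i$ are pairwise disjoint, and $\bigcup_iX_i$ is their topological sum.
\end{enumerate}
\end{proposition}

The order of choices in the proof matters: the inner products fix two constants $L$ and $U$; then $\lambda$ makes the lacunary coordinate dominate inside each cluster; and $R$, chosen last, makes the coordinate $s_i$ that puts the points on the sphere well defined and $1$-Lipschitz in $q$, whatever $\lambda$ is.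

\begin{proof}
\emph{The common part.} Put $N_{ii}=t\,\mathrm{Id}_3$ with $t$ so large that the symmetric $39\times39$ block matrix $(N_{ik})_{i,k\in I}$ is positive definite. Write it as $T^TT$ with a $39\times39$ matrix $T=(T_0|\cdots|T_{12})$ whose blocks $T_i$ have three columns each. Then $T_i^TT_k=N_{ik}$, and $u_i(a):=T_iv(a)\in\mathbb R^{39}$ satisfies
\[
\langle u_i(a),u_k(c)\rangle=v(a)^TN_{ik}v(c)=B_{ik}(a,c)\qquad(i\ne k).
\]
By Lemma~\ref{lem:digits}(a),(b) there are constants $L,U$ with
\[
|u_i(a)-u_i(b)|\le L\,|q(a)-q(b)|,\qquad |u_i(a)|\le U\qquad\text{for all }i,a,b.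
\]

\emph{The extra coordinates.} First fix $\lambda>0$ with $\lambda^2>3(L^2+1)$, and then $R>0$ so large that
\begin{equation}\label{eq:R}
\lambda^2+U^2\le\tfrac34R^2,\qquad 2\lambda^2+2LU\le R,\qquad R^2-\tfrac12(L^2+\lambda^2+1)>40 .
\end{equation}
Write $\mathbb R^{65}=\mathbb R^{39}\oplus\bigoplus_{i\in I}\mathbb R^2$, let $f_i,f_i'$ be an orthonormal basis of the $i$-th plane, and put
\[
x_i(a)=u_i(a)+\lambda q(a)f_i+s_i(a)f_i',\qquad s_i(a)=\sqrt{R^2-\lambda^2q(a)^2-|u_i(a)|^2}.
\]
Since $0<q<1$, the first condition in \eqref{eq:R} gives $s_i(a)\ge R/2$. Then (A) holds by the choice of $s_i$, and (B) holds because different clusters use orthogonal extra planes; the bound $40$ is \eqref{eq:quarter}.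

\emph{Lipschitz estimates.} We have
\[
|s_i(a)-s_i(b)|=\frac{|s_i(a)^2-s_i(b)^2|}{s_i(a)+s_i(b)}
\le\frac{2\lambda^2+2LU}{R}\,|q(a)-q(b)|\le|q(a)-q(b)|,
\]
using $|q(a)^2-q(b)^2|\le2|q(a)-q(b)|$, $\bigl||u_i(a)|^2-|u_i(b)|^2\bigr|\le2UL|q(a)-q(b)|$ and the second condition in \eqref{eq:R}. Hence
\begin{equation}\label{eq:bilip}
\lambda^2|q(a)-q(b)|^2\le|x_i(a)-x_i(b)|^2\le(L^2+\lambda^2+1)\,|q(a)-q(b)|^2 .
\end{equation}

(C) By (A), \eqref{eq:bilip} and $|q(a)-q(b)|\le1$ we get $\langle x_i(a),x_i(b)\rangle=R^2-\frac12|x_i(a)-x_i(b)|^2\ge R^2-\frac12(L^2+\lambda^2+1)>40$.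

(D) Put $y_i(a)=u_i(a)+s_i(a)f_i'$, so $|y_i(a)-y_i(b)|\le L'|q(a)-q(b)|$ with $L'^2=L^2+1$. Let $a\ne b$ and $S=|q(a)-q(c)|+|q(b)-q(c)|$; then $S>0$. We have
\begin{align*}
|x_i(a)-x_i(c)|^2-|x_i(b)-x_i(c)|^2={}&\lambda^2\bigl(|q(a)-q(c)|^2-|q(b)-q(c)|^2\bigr)\\
&+\bigl(|y_i(a)-y_i(c)|^2-|y_i(b)-y_i(c)|^2\bigr).
\end{align*}
By \eqref{eq:third} the first term has absolute value at least $\frac13\lambda^2|q(a)-q(b)|\,S$. By the triangle inequality the second has absolute value at most
\[
|y_i(a)-y_i(b)|\bigl(|y_i(a)-y_i(c)|+|y_i(b)-y_i(c)|\bigr)\le L'^2\,|q(a)-q(b)|\,S .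
\]
Since $\frac13\lambda^2>L'^2$ and $q(a)\neq q(b)$, the sum is not zero.

(E) The map $q:C\to q(C)$ is a homeomorphism by Lemma~\ref{lem:q}, so by \eqref{eq:bilip} each $x_i$ is a homeomorphism onto $X_i$. For $x\in X_i$ and $y\in X_k$ with $i\ne k$, (A) and (B) give $|x-y|^2>2R^2-80$, and $2R^2-80>0$ by the last condition in \eqref{eq:R}. So the $X_i$ are disjoint, and each is open in the union.
\end{proof}

\section{Verification of UMP}\label{sec:proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Let $X=\bigcup_{i\in I}X_i$ be the set of Proposition~\ref{prop:real}. By (E) it is a topological sum of $13$ copies of $C$, and every point of $X$ is $x_l(c)$ for exactly one pair $(l,c)$. By (A) and \eqref{eq:sphere}, $p$ is a midpoint of $x\ne y$ iff $\langle x,p\rangle=\langle y,p\rangle$. Let $p=x_l(c)$ be an arbitrary point of $X$.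

\medskip
\emph{Two points of one cluster:} $x=x_i(a)$, $y=x_i(b)$, $a\ne b$. By Lemma~\ref{lem:digits}(c), $\varphi(a)\ne\varphi(b)$ and $h(a)\neq h(b)$. We compute $\langle x,p\rangle-\langle y,p\rangle$ for each position of $l\ne i$.
\begin{itemize}
\item $l=i$. Then $p$ is not a midpoint, by (D).
\item $\{i,l\}$ of type 1 with apex $l$. By \eqref{eq:B1} the difference is $\varphi(a)-\varphi(b)\ne0$.
\item $\{i,l\}$ of type 1 with apex $i$, $l=i+\delta$. By \eqref{eq:B1} it is $\gamma_\delta(h(a)-h(b))\ne0$.
\item $\{i,l\}$ of type 3. By \eqref{eq:B3}, which is symmetric in the two parameters apart from the constant, it is $\varphi(a)-\varphi(b)\ne0$.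
\item $\{i,l\}$ of type 2 with $i=l+5$. By \eqref{eq:B2} it is $(1+\varphi(c))(\varphi(a)-\varphi(b))\ne0$.
\item $\{i,l\}$ of type 2 with $l=i+5$. By \eqref{eq:B2} it is $(\varphi(a)-\varphi(b))\,\varphi(c)$, which vanishes iff $\varphi(c)=0$. This holds for exactly one $c\in C$.
\end{itemize}
So there is exactly one midpoint, and it lies in $X_{i+5}$.

\medskip
\emph{Points of two clusters:} $x=x_i(a)$, $y=x_j(b)$, $i\ne j$.
\begin{itemize}
\item $l=i$. Then $\langle x,p\rangle>40>\langle y,p\rangle$ by (C) and (B). For $l=j$ we have $\langle y,p\rangle>40>\langle x,p\rangle$. No midpoint.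
\item $l\ne i,j$ and $l\neq k(i,j)$. By Lemma~\ref{lem:star} the constants of $\{l,i\}$ and $\{l,j\}$ are different integers. By \eqref{eq:quarter} the inner products $\langle x,p\rangle$ and $\langle y,p\rangle$ differ from them by less than $\frac14$, so they are not equal. No midpoint.
\item $l=k(i,j)$. Then $i=l+\delta$ and $j=l+\delta'$ with $\delta\ne\delta'$ in $\Delta$, and by \eqref{eq:B1}
\[
\langle x,p\rangle=(1+l)+\varphi(a)+\gamma_\delta h(c),\qquad
\langle y,p\rangle=(1+l)+\varphi(b)+\gamma_{\delta'}h(c).
\]
These are equal iff $h(c)=\dfrac{\varphi(b)-\varphi(a)}{\gamma_\delta-\gamma_{\delta'}}$. The denominator is a difference of two distinct elements of $\{1,2,3,4\}$, so it lies in $\{\pm1,\pm2,\pm3\}$. By Lemma~\ref{lem:digits}(d) exactly one $c\in C$ satisfies the equation.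
\end{itemize}
So there is exactly one midpoint in every case, and $X$ has UMP.
\end{proof}

This completes the proof of Theorem~\ref{thm:euclid}.

\begin{thebibliography}{9}
\bibitem{kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{survey}
\emph{Unique Midpoint Property In Metrizable Spaces: A Survey},
\texttt{http://www.math.shimane-u.ac.jp/memoir/38/KITAI.pdf}.
\end{thebibliography}

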